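# Labeling two disjoint cycles with consecutive edge sums

## 1. One odd cycle, and the family $C_{4a}\cup C_{2a+3}$

All graphs here are finite and simple. Take a graph with $p$ vertices, number the vertices $1,2,\dots,p$, and write on every edge the sum of the numbers at its two ends. When can the numbering be chosen so that the edge sums are distinct and form a block of consecutive integers? We study this when the graph is a disjoint union of two cycles. First, the usual definitions.

**Definition (edge-magic, super edge-magic).** A graph $G$ with $|V(G)|=p$ and $|E(G)|=q$ is *edge-magic* if there are a bijection $f:V(G)\cup E(G)\to\{1,\dots,p+q\}$ and a constant $k$, the *valence*, with $f(u)+f(uv)+f(v)=k$ for every edge $uv$. The labeling is *super edge-magic* if in addition $f(V(G))=\{1,\dots,p\}$. The graph is super edge-magic (SEM) if it has such a labeling.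

For example, label the vertices of a triangle $1,2,3$. The edge sums are $3,4,5$. Giving the edges the labels $6,5,4$ respectively makes every total equal to $9$, so $C_3$ is SEM. The same thing happens in general.

**Fact S.** A graph with $p$ vertices and $q$ edges is SEM if and only if there is a bijection $f:V\to\{1,\dots,p\}$ whose edge sums $f(u)+f(v)$ are $q$ distinct consecutive integers $\sigma,\sigma+1,\dots,\sigma+q-1$.

*Proof.* Given such $f$, put $k=\sigma+p+q$ and $f(uv)=k-f(u)-f(v)$. As the edge sum runs over $\sigma,\dots,\sigma+q-1$, the edge label runs over $p+q,\dots,p+1$, once each. Conversely, in a SEM labeling the edge labels are exactly $p+1,\dots,p+q$, so the edge sums $k-f(uv)$ are exactly $k-p-q,\dots,k-p-1$. $\square$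

So the opening question is precisely the question of being SEM. The easiest 2-regular graph to treat is a single odd cycle.

**Proposition 1.** $C_{2r+1}$ is SEM for every $r\ge1$.

*Proof.* Call the vertices $r_1,\dots,r_{r+1}$ ("rows") and $c_1,\dots,c_r$ ("columns"), and run the cycle along the zigzag $r_1c_1r_2c_2\cdots r_rc_rr_{r+1}$ and back from $r_{r+1}$ to $r_1$. Label $r_i$ by $i$ and $c_j$ by $r+1+j$. An edge $r_ic_j$ has sum $(r+1)+(i+j)$. Along the zigzag the numbers $i+j$ are $2,3,\dots,2r+1$ in order, so the sums are $r+3,\dots,3r+2$. The closing edge $r_1r_{r+1}$ joins two rows and has sum $r+2$, just below. Fact S applies. $\square$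

There are two devices here. Between rows and columns, only the *weight* $i+j$ matters, and it must take every value $2,\dots,2r+1$ once. One further edge between two rows then supplies the one missing sum. These devices already handle one family of pairs of cycles.

**Proposition 2.** $C_{4a}\cup C_{2a+3}$ is SEM for every $a\ge1$.

*Proof.* Here $p=6a+3=2r+1$ with $r=3a+1$. Use rows $r_1,\dots,r_{3a+2}$ and columns $c_1,\dots,c_{3a+1}$, labeled as in Proposition 1. First draw the cycle
$$r_1c_1r_2c_2\cdots r_ac_a\;r_{a+2}c_{a+1}r_{a+3}c_{a+2}\cdots r_{2a+1}c_{2a}\;r_1. \tag{1}$$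
It is a zigzag that skips the row $r_{a+1}$ halfway and then closes up. Writing $(i,j)$ for the edge $r_ic_j$, its edges are

* $(i,i)$ for $1\le i\le a$, of weights $2,4,\dots,2a$;
* $(i+1,i)$ for $1\le i\le a-1$, of weights $3,5,\dots,2a-1$;
* $(1,2a)$, of weight $2a+1$;
* $(i+2,i)$ for $a\le i\le 2a-1$, of weights $2a+2,2a+4,\dots,4a$;
* $(i+1,i)$ for $a+1\le i\le 2a$, of weights $2a+3,2a+5,\dots,4a+1$.

So (1) is a $C_{4a}$ on the rows $\{1,\dots,2a+1\}\setminus\{a+1\}$ and the columns $\{1,\dots,2a\}$, and its weights are $2,\dots,4a+1$, once each. On the remaining rows and columns draw the path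
$$r_{2a+2}\,c_{2a+1}\,r_{2a+3}\,c_{2a+2}\cdots r_{3a+2}\,c_{3a+1}\,r_{a+1}.$$
Up to $c_{3a+1}$ this is a zigzag with weights $4a+3,4a+4,\dots,6a+3$ in order. The last edge $r_{a+1}c_{3a+1}$ has weight $4a+2$. So the weights $2,\dots,6a+3=2r+1$ all occur once, and the edge sums are $r+3,\dots,3r+2$. The path has $2(a+1)+1=2a+3$ vertices and its ends are $r_{2a+2}$ and $r_{a+1}$. Joining them gives the sum $3a+3=r+2$. Fact S applies. $\square$

For $a=1$ this labels $C_4\cup C_5$: the 4-cycle is $1,6,3,7$ with sums $7,9,10,8$, and the 5-cycle is $4,8,5,9,2$ with sums $12,13,14,11$ and the closing sum $6$. Together these are $6,\dots,14$.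

What changes for other pairs $(m,n)$? In the proof the row $r_{a+1}$ left out by the first cycle had to be joined by an edge of weight $4a+2$, that is, to $c_{3a+1}$. The choice $n=2a+3$ is the one for which a plain zigzag ends exactly there. If $n$ is larger, we need other paths with a prescribed end. If $n$ is smaller, the vertex $c_{3a+1}$ does not exist. And if $m\equiv2\pmod 4$, we shall see that there is no cycle like (1) at all. These notes prove the following.

**Theorem 1.** For $m,n\ge3$, the graph $C_m\cup C_n$ is SEM if and only if $m+n\ge9$ and $m+n$ is odd.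

This statement is Conjecture 1 in "A Magical Approach To Some Labeling Conjectures", so the conjecture is true. That paper also gives the cases $m=6,8,10$: there, $C_m\cup C_n$ is SEM if and only if $n\ge3$ is odd. We do not use this.

Behind Theorem 1 is a statement about a cycle and a path $P_n$ on $n$ vertices.

**Definition ($\alpha$-labeling).** An *$\alpha$-labeling* of a graph with $q$ edges is an injection $f:V\to\{0,\dots,q\}$ such that the values $|f(u)-f(v)|$, $uv\in E$, are exactly $1,\dots,q$, and such that for some $\lambda$ every edge $uv$ satisfies $\min(f(u),f(v))\le\lambda<\max(f(u),f(v))$.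

For example, $C_4\cup P_5$ has $q=8$. Label the cycle $0,8,2,7$ (differences $8,6,5,7$) and the path $3,6,4,5,1$ (differences $3,2,1,4$). With $\lambda=4$ every edge joins a small label to a large one.

**Theorem 2.** Let $m\ge4$ be even and $n\ge3$ odd. Then $C_m\cup P_n$ has an $\alpha$-labeling if and only if $(m,n)\notin\{(4,3),(6,3)\}$.

By Lemmas A and A′ below, every such $\alpha$-labeling yields a SEM labeling of $C_m\cup C_n$. Finally, one may take several copies.

**Theorem 3.** If $m+n\ge9$, then the disjoint union of $s\ge1$ copies of $C_m\cup C_n$ is SEM if and only if $s(m+n)$ is odd.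

## 2. Parity, and why $C_3\cup C_4$ fails

**Lemma P (parity).** If a 2-regular graph of order $p$ is SEM, then $\sigma=\frac{p+3}2$ in Fact S, and $p$ is odd.

*Proof.* Here $q=p$. Each vertex label occurs in two edge sums, so adding all edge sums gives
$$2\cdot\frac{p(p+1)}2=p\sigma+\frac{p(p-1)}2 .$$
Dividing by $p$, $\sigma=p+1-\frac{p-1}2=\frac{p+3}2$. As $\sigma$ is an integer, $p$ is odd. $\square$

So $m+n$ must be odd. If $m,n\ge3$, $m+n$ is odd and $m+n<9$, then $m+n=7$ and $\{m,n\}=\{3,4\}$. The "only if" part of Theorem 1 therefore needs just one more fact.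

**Proposition 3.** $C_3\cup C_4$ is not SEM.

*Proof.* Suppose it is. Then $p=7$ and $\sigma=5$. Subtract $4$ from every label: the labels are now $-3,\dots,3$, and the edge sums, formerly $5,\dots,11$, are now exactly $-3,\dots,3$. Let the triangle have label set $T=\{a,b,c\}$ and $\tau=a+b+c$.

The triangle's edge sums are $\tau-a,\tau-b,\tau-c$, so $T$ is recovered from them by subtracting each from $\tau$. The 4-cycle has label total $-\tau$. Two opposite edges of it cover its four vertices, so its four edge sums split into two disjoint pairs, each with sum $-\tau$. The three remaining elements of $\{-3,\dots,3\}$ are the triangle's sums. Negating all labels negates all edge sums and preserves everything, so assume $\tau\ge0$.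

* $\tau=0$. The pairs of distinct elements with sum $0$ are $\{\pm1\},\{\pm2\},\{\pm3\}$. Two are used, so the triangle sums, and hence $T$, are $\{0,k,-k\}$. The 4-cycle has labels $\pm i,\pm j$ and sums $\pm i,\pm j$, where $\{i,j,k\}=\{1,2,3\}$. The sum $0$ belongs to the triangle, so $i,-i$ are not adjacent, and neither are $j,-j$. The 4-cycle is therefore $i,j,-i,-j$, and it has an edge with sum $i+j$. Since $i,j$ are positive, $i+j$ is none of $\pm i,\pm j$. Contradiction.
* $\tau=1$. The pairs with sum $-1$ are $\{0,-1\},\{1,-2\},\{2,-3\}$. The triangle sums are $3,k,-1-k$ with $k\in\{0,1,2\}$, so $T=\{-2,1-k,2+k\}$. Since $4$ is not a label, $k\ne2$. If $k=0$, then $T=\{-2,1,2\}$, and the 4-cycle has labels $-3,-1,0,3$ and sums $1,-2,2,-3$. Label $-3$ together with $-1,0,3$ gives $-4,-3,0$, of which only $-3$ is admissible, so label $-3$ has at most one neighbor. If $k=1$, then $T=\{-2,0,3\}$, and the 4-cycle has labels $-3,-1,1,2$ and sums $0,-1,2,-3$. Label $-3$ with $-1,1,2$ gives $-4,-2,-1$, of which only $-1$ is admissible. Contradiction.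
* $\tau=2$. The only pairs with sum $-2$ are $\{1,-3\},\{0,-2\}$, so the triangle sums are $-1,2,3$ and $T=\{3,0,-1\}$. The 4-cycle has labels $-3,-2,1,2$. Label $-3$ with $-2,1,2$ gives $-5,-2,-1$, of which only $-2$ is admissible. Contradiction.
* $\tau=3$. The only pairs with sum $-3$ are $\{0,-3\},\{-1,-2\}$, so the triangle sums are $1,2,3$ and $T=\{2,1,0\}$. The 4-cycle has labels $-3,-2,-1,3$. Label $-3$ with $-2,-1,3$ gives $-5,-4,0$, of which only $0$ is admissible. Contradiction.
* $\tau\ge4$. The only pair with sum $-4$ is $\{-1,-3\}$, the only pair with sum $-5$ is $\{-2,-3\}$, and $\tau=6$ gives none. Since $\tau\le 6$, there are never two disjoint pairs. Contradiction. $\square$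

## 3. Full graphs on arrays, and the forced ends of the path

We now isolate what was used in Propositions 1 and 2.

**Definition (array, weight, full).** An *$(a,b)$-array* has row vertices $r_1,\dots,r_a$ and column vertices $c_1,\dots,c_b$. Only edges $r_ic_j$ are allowed. Such an edge is also written $(i,j)$ and has *weight* $i+j$. A graph on this vertex set is *full* if it has $a+b-1$ edges, with weights exactly $2,3,\dots,a+b$.

For example, on the $(3,2)$-array the cycle $r_1c_1r_3c_2r_1$ has weights $2,4,5,3$. Together with the isolated vertex $r_2$ it is a full $C_4\cup P_1$; this is (1) with $a=1$.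

Three operations will be used all the time.

* *Transposing* (exchanging rows and columns) turns a full graph on the $(a,b)$-array into a full graph on the $(b,a)$-array.
* *Reversing* ($i\mapsto a+1-i$, $j\mapsto b+1-j$) sends weight $w$ to $a+b+2-w$ and preserves fullness.
* *Placing* a full $(a,b)$-graph inside a larger array with row offset $p$ and column offset $q$ adds $p+q$ to every weight, giving the weights $p+q+2,\dots,p+q+a+b$.

The next lemma says that a full $C_m\cup P_n$ is enough, and that the ends of the path cannot be chosen freely.

**Lemma A.** Let $m\ge4$ be even, $n$ odd, $m+n=2r+1$, and let $G\cong C_m\cup P_n$ be a full graph on the $(r+1,r)$-array. Then the ends of $P_n$ are rows $r_i,r_{i'}$ with $i+i'=r+2$ (for $n=1$: $P_1=r_i$ and $i=i'$). If $n\ge3$, then $C_m\cup C_n$ is SEM.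

*Proof.* The cycle alternates between rows and columns and uses $m/2$ of each. So $P_n$ uses one more row than columns, and its ends are rows. Now add all weights. A vertex contributes its index once per incident edge. All degrees are $2$, except that the two ends of the path have degree $1$ (for $n=1$, the row $r_i$ has degree $0$, and its index is subtracted twice, that is, $i+i'$ is subtracted). Hence
$$r(2r+3)=\sum_{w=2}^{2r+1}w=r(r+1)+(r+1)(r+2)-(i+i'),$$
where $r(r+1)$ is twice the sum of the column indices and $(r+1)(r+2)$ twice the sum of the row indices. So $i+i'=2(r+1)^2-r(2r+3)=r+2$.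

Let $n\ge3$. Put $f(r_j)=j$ and $f(c_j)=r+1+j$. The edges of $G$ get the sums $r+1+w$ for $w=2,\dots,2r+1$, that is, $r+3,\dots,3r+2$. Adding the edge $r_ir_{i'}$, which is not present because it joins two rows, closes $P_n$ to $C_n$ and has sum $r+2$. So $C_m\cup C_n$ has the edge sums $r+2,\dots,3r+2$, and Fact S applies. $\square$

Lemma A also shows where the method of Proposition 2 stops for half of the even $m$. A full $C_m\cup P_1$ needs $2i=r+2$ with $m=2r$, so $r$ is even and $4\mid m$. For $m\equiv2\pmod4$ there is no full $C_m\cup P_1$.

**Lemma A′.** For $m\ge4$ even and $n\ge3$ odd with $m+n=2r+1$, a full graph $\cong C_m\cup P_n$ on the $(r+1,r)$-array exists if and only if $C_m\cup P_n$ has an $\alpha$-labeling.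

*Proof.* The graph has $2r+1$ vertices and $q=2r$ edges, so an $\alpha$-labeling $f$ is a bijection onto $\{0,\dots,2r\}$. The vertices with label $\le\lambda$ and those with label $>\lambda$ form a bipartition. In any bipartition the cycle is split evenly and the path is split into $\frac{n+1}2$ and $\frac{n-1}2$ vertices, so the parts have sizes $r+1$ and $r$ in some order. Replacing $f$ by $2r-f$ exchanges the low and the high part and keeps all differences, so we may assume that the low part has $r+1$ vertices, that is, labels $\{0,\dots,r\}$. Let $r_i$ be the vertex labeled $i-1$, for $1\le i\le r+1$, and $c_j$ the vertex labeled $2r+1-j$, for $1\le j\le r$. All edges join rows to columns, and the difference along $r_ic_j$ is $(2r+1-j)-(i-1)=2r+2-(i+j)$. So the differences $1,\dots,2r$ correspond to the weights $2r+1,\dots,2$, and the graph is full. Reading this backward, with $\lambda=r$, turns a full graph into an $\alpha$-labeling. $\square$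

The example of an $\alpha$-labeling in Section 1 is the array of Proposition 2 for $a=1$, translated in this way. From now on the task is to build full graphs $C_m\cup P_n$.

## 4. Full Hamiltonian paths with prescribed ends

Our building blocks are full graphs that are single paths. The two zigzags are the first examples: $r_1c_1r_2c_2\cdots r_ac_a$ is full on the $(a,a)$-array, with weights $2,\dots,2a$ in order, and $r_1c_1r_2\cdots c_ar_{a+1}$ is full on the $(a+1,a)$-array, with weights $2,\dots,2a+1$ in order.

What ends can such a path have? On the $(a,a)$-array a Hamiltonian path has one row end $r_\alpha$ and one column end $c_\gamma$. Adding weights as in Lemma A, $(2a-1)(a+1)=2a(a+1)-(\alpha+\gamma)$, so $\gamma=a+1-\alpha$. On the $(a+1,a)$-array both ends are rows, and the computation in Lemma A (with $a$ for $r$) shows that their indices have sum $a+2$. This is the reason for the following notation.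

**Definition ($P(a;\alpha)$ and $Q(a;\beta)$).** $P(a;\alpha)$ denotes a full graph on the $(a,a)$-array that is a Hamiltonian path with ends $r_\alpha$ and $c_{a+1-\alpha}$. $Q(a;\beta)$ denotes a full graph on the $(a+1,a)$-array that is a Hamiltonian path with ends $r_\beta$ and $r_{a+2-\beta}$.

The first zigzag is a $P(a;1)$. Its transpose $c_1r_1c_2r_2\cdots c_ar_a$ is a $P(a;a)$. The second zigzag is a $Q(a;1)$, and $Q(a;\beta)$ and $Q(a;a+2-\beta)$ mean the same thing. A $Q(a;\beta)$ with $2\beta=a+2$ and $a\ge1$ cannot exist, since its two ends would coincide. With this one exclusion, everything exists.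

**Lemma B.** $P(a;\alpha)$ exists for all $1\le\alpha\le a$.

*Proof.* Induction on $a$. Reversal turns a $P(a;\alpha)$ into a path with ends $r_{a+1-\alpha}$ and $c_\alpha$, which is a $P(a;a+1-\alpha)$. So assume $2\alpha\le a+1$.

**Case $2\alpha\le a$.** The purpose is to stack two smaller paths and join them by an edge of the one missing weight. Put the transposed zigzag $P(\alpha;\alpha)$ on rows and columns $1,\dots,\alpha$: weights $2,\dots,2\alpha$, ends $c_1$ and $r_\alpha$. Put $P(a-\alpha;\alpha)$ on rows and columns $\alpha+1,\dots,a$. It exists by induction, since $1\le\alpha\le a-\alpha<a$. Its weights are $2\alpha+2,\dots,2a$, and its ends are $r_{2\alpha}$ and $c_{\alpha+(a-\alpha)+1-\alpha}=c_{a+1-\alpha}$. Add $c_1r_{2\alpha}$, of weight $2\alpha+1$. The result is one path with ends $r_\alpha$ and $c_{a+1-\alpha}$.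

**Case $a=2\alpha-1$.** Here the second block above would be too small, so this case is done explicitly. If $\alpha=1$, the path is the single edge $r_1c_1$. Otherwise let $t=\alpha-1\ge1$, so $a=2t+1$. Take the two paths
$$c_1r_1c_2r_2\cdots r_tc_{t+1},\qquad r_{t+1}c_{t+2}r_{t+2}c_{t+3}\cdots c_{2t+1}r_{2t+1}.$$
The first has edges $(i,i),(i,i+1)$ for $1\le i\le t$, with weights $2,3,\dots,2t+1$. The second has edges $(i,i+1),(i+1,i+1)$ for $t+1\le i\le2t$, with weights $2t+3,2t+4,\dots,4t+2=2a$. Together they use every row and every column once. Add $c_1r_{2t+1}$, of weight $2t+2$. The ends are $r_{t+1}=r_\alpha$ and $c_{t+1}=c_{a+1-\alpha}$. $\square$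

For instance, $P(3;2)$ is $r_2c_3r_3c_1r_1c_2$, with weights $5,6,4,2,3$. And $P(4;2)$ is $r_2c_2r_1c_1r_4c_4r_3c_3$, with weights $4,3,2,5,8,7,6$.

**Lemma C.** For $a\ge1$, $1\le\beta\le a+1$ and $2\beta\ne a+2$, a $Q(a;\beta)$ exists.

*Proof.* Since $Q(a;\beta)=Q(a;a+2-\beta)$ and $2\beta\ne a+2$, assume $2\beta\le a+1$. If $\beta=1$, use the zigzag. Let $\beta\ge2$ and put $s=\beta-1\ge1$ and $t=a-s=a+1-\beta$, so $t\ge\beta$. Again we stack two paths. On rows and columns $1,\dots,t$ put $P(t;\beta)$, which exists by Lemma B: weights $2,\dots,2t$, ends $r_\beta$ and $c_{t+1-\beta}$. On rows $t+1,\dots,t+s+1=a+1$ and columns $t+1,\dots,t+s=a$ put the zigzag $r_{t+1}c_{t+1}r_{t+2}\cdots c_{t+s}r_{t+s+1}$, with weights $2t+2,\dots,2t+2s+1=2a+1$. Add $c_{t+1-\beta}r_{t+s+1}$. As $t+s+1=t+\beta$, its weight is $2t+1$. The ends are $r_\beta$ and $r_{t+1}=r_{a+2-\beta}$. $\square$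

For instance, $Q(3;2)$ is $r_2c_2r_1c_1r_4c_3r_3$, with weights $4,3,2,5,7,6$.

With Lemma B we can lengthen the path of any full $C_m\cup P_n$, as was done in Proposition 2 in one case.

**Lemma D (extension).** Let $G\cong C_m\cup P_n$ ($n\ge1$ odd) be full on the $(r+1,r)$-array with path ends $r_i,r_{i'}$. For every $s\ge i'$ there is a full graph $\cong C_m\cup P_{n+2s}$ on the $(r+s+1,r+s)$-array.

*Proof.* The condition $s\ge i'$ (with $i'\ge1$) says $1\le s+1-i'\le s$, so $P(s;s+1-i')$ exists. Place it with row offset $r+1$ and column offset $r$, next to $G$. Its weights are $2r+3,\dots,2r+2s+1$, and its column end has local index $i'$, so it is $c_{r+i'}$. The weights of $G$ are $2,\dots,2r+1$, so only $2r+2$ is missing. Add $r_ic_{r+i'}$, which by Lemma A has weight $r+i+i'=2r+2$. It joins an end of $P_n$ to an end of a path with $2s$ vertices, giving $P_{n+2s}$. $\square$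

Since either end may be called $r_{i'}$, one takes the smaller index when possible. For example, from the full $C_4\cup P_1$ on the $(3,2)$-array with $i=i'=2$, take $s=3$: the block $P(3;2)$ becomes $r_5c_5r_6c_3r_4c_4$ with weights $10,11,9,7,8$, and the edge $r_2c_4$ has weight $6$. This is a full $C_4\cup P_7$.

## 5. The case $m=4a$

Throughout Sections 5 and 6 write $n=2u+1$ with $u\ge1$.

### 5.1. Long paths: $u\ge a+1$

By the list of edges after (1), the cycle (1) together with the isolated row $r_{a+1}$ is a full $C_{4a}\cup P_1$ on the $(2a+1,2a)$-array, with $i=i'=a+1$. Lemma D with $s=u\ge a+1$ gives a full $C_{4a}\cup P_{2u+1}$.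

### 5.2. Where the corner cycle stops working

Suppose $u\le a$ and we keep the cycle (1) in the corner. It uses the weights $2,\dots,4a+1$, and the rows left over are $a+1$ and $2a+2,2a+3,\dots$; the columns left over are $2a+1,2a+2,\dots,2a+u$. Which edge can have weight $4a+2$? A row of index at least $2a+2$ and a column of index at least $2a+1$ give at least $4a+3$. So it must be $r_{a+1}c_{3a+1}$. But the last column is $c_{2a+u}$, and $2a+u<3a+1$. So the cycle cannot sit in the corner; it has to be spread out.

The way out is to cut the cycle into a *lower* path in the low corner and an *upper* path in the high corner, and to let the path $P_n$ live in the *middle* block. One vertex of the middle block is given to the cycle as a bridge between the lower and the upper path. The middle path then misses exactly one weight inside its range, and that weight is used by the edge that closes the cycle.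

Let us find the parameters before verifying them. Let the bridge be the column $c_{a+x}$. The lower path is some $P(a;\alpha)$, with weights $2,\dots,2a$. The next weight, $2a+1$, should join $r_\alpha$ to the bridge, so $\alpha+a+x=2a+1$ and $\alpha=a+1-x$. The other end of the lower path is then $c_x$. The middle path, a zigzag avoiding the local column $x$, will miss the local weight $2x$. The upper path is some $Q(a-1;\delta_1)$ on $a$ rows and $a-1$ columns, placed with both offsets $a+u+1$. If the bridge is joined to its end of local index $\delta_1$ by the weight $2a+2u+3$, then $a+x+a+u+1+\delta_1=2a+2u+3$, so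
$$\delta_1=u+2-x .$$
The closing edge joins $c_x$ to the other end, of local index $\delta_2$, and must have weight $2a+2x$, so $\delta_2=a+x-u-1=a+1-\delta_1$. This is exactly the relation between the two ends of $Q(a-1;\delta_1)$. The simplest upper path is the zigzag, $\{\delta_1,\delta_2\}=\{1,a\}$, and this tells us $x$: either $x=u+1$ or $x=u+2-a$.

### 5.3. Short paths: $a\ge2$ and $1\le u\le a$

**Step 1: fix the parameters.** This step makes sure that every block below exists. Let $r=2a+u$, so $2r+1=4a+2u+1=m+n$. Put $x=u+1$ if $u\le a-1$, and $x=2$ if $u=a$. In both cases $2\le x\le\min(a,u+1)$. Put $\delta_1=u+2-x$, which is $1$ if $u\le a-1$ and $a$ if $u=a$, and put $\delta_2=a+1-\delta_1$. So $\{\delta_1,\delta_2\}=\{1,a\}$. We work on the $(r+1,r)$-array.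

**Step 2: the lower block.** It provides the weights $2,\dots,2a$ and the first part of the cycle. Put $P(a;a+1-x)$ on rows and columns $1,\dots,a$. Its ends are $r_{a+1-x}$ and $c_x$.

**Step 3: the middle block.** It provides the path $P_{2u+1}$. With both offsets equal to $a$, and in local indices, take
$$r_1c_1r_2c_2\cdots c_{x-1}r_x\,c_{x+1}r_{x+1}c_{x+2}\cdots c_{u+1}r_{u+1}$$
(for $x=u+1$ it ends at $r_x=r_{u+1}$). It uses the local rows $1,\dots,u+1$ and the local columns $\{1,\dots,u+1\}\setminus\{x\}$, so it is a $P_{2u+1}$. For $i<x$ it has the edges $(i,i),(i+1,i)$, of local weights $2i,2i+1$. For $x\le i\le u$ it has the edges $(i,i+1),(i+1,i+1)$, of local weights $2i+1,2i+2$. So the local weights are $2,\dots,2x-1$ and $2x+1,\dots,2u+2$, and the true weights are $\{2a+2,\dots,2a+2u+2\}\setminus\{2a+2x\}$.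

**Step 4: the upper block.** It provides the largest weights and the second part of the cycle. Place the zigzag $Q(a-1;1)$ with both offsets $a+u+1$. It occupies the rows $a+u+2,\dots,2a+u+1=r+1$ and the columns $a+u+2,\dots,2a+u=r$. Its weights are $2a+2u+4,\dots,4a+2u+1=2r+1$. Its ends are the rows of local index $1$ and $a$, that is, $R_1=r_{a+u+1+\delta_1}$ and $R_2=r_{a+u+1+\delta_2}$.

**Step 5: close the cycle.** Three edges connect the parts and supply the three missing weights:

* $r_{a+1-x}c_{a+x}$, of weight $2a+1$;
* $c_{a+x}R_1$, of weight $a+x+a+u+1+\delta_1=2a+2u+3$;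
* $c_xR_2$, of weight $x+a+u+1+(a+1)-(u+2-x)=2a+2x$.

**Step 6: check.** All rows $1,\dots,r+1$ and all columns $1,\dots,r$ are used: the only column absent from the three blocks is the bridge $c_{a+x}$. The weights $2,\dots,2r+1$ all occur exactly once. The lower path ($2a$ vertices), the bridge and the upper path ($2a-1$ vertices) form one cycle, of length $2a+1+(2a-1)=4a$, disjoint from the middle path. So this is a full $C_{4a}\cup P_{2u+1}$.

The smallest instance is $a=2$, $u=1$, $x=2$ on the $(6,5)$-array. The lower path is $r_1c_1r_2c_2$ (weights $2,3,4$), the middle path $r_3c_3r_4$ ($6,7$), the upper path $r_5c_5r_6$ ($10,11$), and the three edges are $r_1c_4$, $c_4r_5$, $c_2r_6$ ($5,9,8$). The cycle is $r_1c_4r_5c_5r_6c_2r_2c_1$. In labels, $C_8\cup C_3$ becomes $1,10,5,11,6,8,2,7$ and $3,9,4$, with edge sums $7,\dots,17$.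

Sections 5.1 and 5.3 together give: for $m=4a$, a full $C_m\cup P_n$ exists for every odd $n\ge3$, except possibly for $(m,n)=(4,3)$. (For $a=1$, Section 5.1 covers $u\ge2$.)

## 6. The case $m=4a+2$ with $a\ge2$

By the remark after Lemma A there is no full $C_{4a+2}\cup P_1$ to start from, so we need a three-block construction already for the shortest paths. Can we keep the one from Section 5.3? The cycle must gain two vertices, so the natural change is to replace the upper block $Q(a-1;\cdot)$ by $Q(a;\cdot)$, on $a+1$ rows and $a$ columns. The weights still force $\delta_1=u+2-x$ and $\delta_2=a+x-u-1$, with $\delta_1+\delta_2=a+1$. But the ends of $Q(a;\cdot)$ have indices with sum $a+2$. The construction misses by one.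

We therefore let the bridge be a *row* $r_{a+\rho}$ and let the upper block be a *transposed* $Q(a;\cdot)$, on $a$ rows and $a+1$ columns. The bridge is now joined to the column end of the lower path by weight $2a+1$, so this end is $c_{a+1-\rho}$, and the lower path is $P(a;\rho)$. The middle path runs through one more row than before while avoiding the local row $\rho$, and it will miss the odd local weight $2\rho-1$. With row offset $a+u+2$ and column offset $a+u$ for the upper block, let its ends have the local column indices $\gamma_1,\gamma_2$. Joining the bridge to the second by weight $2a+2u+3$ forces $\gamma_2=u+3-\rho$. Joining $r_\rho$ to the first by weight $2a+2\rho-1$ forces $\gamma_1=a-1-u+\rho$. Now $\gamma_1+\gamma_2=a+2$, as it should be.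

### 6.1. The construction

**Step 1: fix the parameters.** This step states what is needed for all blocks to exist. Let $\rho$ satisfy
$$2\le\rho\le\min(a,u+1),\qquad \rho\ge u+2-a,\qquad 2\rho\ne2u+4-a. \tag{2}$$
Let $r=2a+1+u$, so $2r+1=4a+2u+3=m+n$. Put $\gamma_2=u+3-\rho$ and $\gamma_1=a+2-\gamma_2=a-1-u+\rho$. The inequalities $\rho\le u+1$ and $\rho\ge u+2-a$ give $2\le\gamma_2\le a+1$, so $1\le\gamma_1\le a$. The last condition in (2) says $2\gamma_2\ne a+2$, that is, $\gamma_1\ne\gamma_2$, or equivalently $2\gamma_1\ne a+2$. We work on the $(r+1,r)$-array.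

**Step 2: the lower block.** It provides the weights $2,\dots,2a$. Put $P(a;\rho)$ on rows and columns $1,\dots,a$. Its ends are $r_\rho$ and $c_{a+1-\rho}$.

**Step 3: the middle block.** It provides the path. With both offsets $a$, and in local indices, take
$$r_1c_1r_2\cdots r_{\rho-1}c_{\rho-1}\,r_{\rho+1}c_\rho r_{\rho+2}\cdots c_ur_{u+2}.$$
It uses the local rows $\{1,\dots,u+2\}\setminus\{\rho\}$ and the local columns $1,\dots,u$, so it is a $P_{2u+1}$. Its edges are

* $(i,i)$ for $1\le i\le\rho-1$ and $(i+1,i)$ for $1\le i\le\rho-2$, with local weights $2,3,\dots,2\rho-2$;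
* $(i+2,i)$ for $\rho-1\le i\le u$, with local weights $2\rho,2\rho+2,\dots,2u+2$;
* $(i+1,i)$ for $\rho\le i\le u$, with local weights $2\rho+1,2\rho+3,\dots,2u+1$ (none if $\rho=u+1$).

So its true weights are $\{2a+2,\dots,2a+2u+2\}\setminus\{2a+2\rho-1\}$. Since $2\le\rho\le u+1$, its ends are $r_{a+1}$ and $r_{a+u+2}$.

**Step 4: the upper block.** It provides the largest weights. Take the transpose of $Q(a;\gamma_1)$, which exists by Lemma C because $2\gamma_1\ne a+2$. Place it with row offset $a+u+2$ and column offset $a+u$. It occupies the rows $a+u+3,\dots,2a+u+2=r+1$ and the columns $a+u+1,\dots,2a+u+1=r$. Its weights are $2a+2u+4,\dots,4a+2u+3=2r+1$. Its ends are $c_{a+u+\gamma_1}$ and $c_{a+u+\gamma_2}$.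

**Step 5: close the cycle.** Three edges supply the three missing weights:

* $r_{a+\rho}c_{a+1-\rho}$, of weight $2a+1$;
* $r_{a+\rho}c_{a+u+\gamma_2}$, of weight $2a+\rho+u+(u+3-\rho)=2a+2u+3$;
* $r_\rho c_{a+u+\gamma_1}$, of weight $\rho+a+u+(a-1-u+\rho)=2a+2\rho-1$.

**Step 6: check.** The only vertex absent from the three blocks is the bridge $r_{a+\rho}$, so all rows and columns are used. The weights $2,\dots,2r+1$ all occur exactly once. The lower path ($2a$ vertices), the bridge and the upper path ($2a+1$ vertices) form one cycle of length $2a+1+(2a+1)=4a+2$, disjoint from the middle path. So this is a full $C_{4a+2}\cup P_{2u+1}$.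

As an example take $a=u=2$, $\rho=2$, so $r=7$, $\gamma_2=3$, $\gamma_1=1$. The lower path is $c_1r_1c_2r_2$ ($2,3,4$), the middle path $r_3c_3r_5c_4r_6$ ($6,8,9,10$), the upper path $c_5r_7c_6r_8c_7$ ($12,13,14,15$), and the three edges are $r_4c_1$, $r_4c_7$, $r_2c_5$ ($5,11,7$). This is a full $C_{10}\cup P_5$.

### 6.2. A suitable $\rho$ for $1\le u\le a+1$

We claim that (2) has a solution whenever $a\ge2$, $1\le u\le a+1$ and $(a,u)\ne(2,1),(2,3)$.

* If $u\le a$ and $a\ne2u$, take $\rho=2$. Indeed $2\le\min(a,u+1)$ and $u+2-a\le2$, and $2u+4-a\ne4$.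
* If $u\le a$ and $a=2u$, then $u\ge2$ because $(a,u)\ne(2,1)$, so $a\ge4$. Take $\rho=3$: we have $3\le u+1$, $3\le a$, $u+2-a\le2<3$, and $2u+4-a=4\ne6$.
* If $u=a+1$, then $a\ge3$ because $(a,u)\ne(2,3)$. Take $\rho=3$: we have $3\le a$, $3\le u+1$, $u+2-a=3$, and $2u+4-a=a+6\ne6$.

For $a=2$ the first condition in (2) leaves only $\rho=2$. For $u=1$ this violates $2\rho\ne2u+4-a=4$, and for $u=3$ it violates $\rho\ge u+2-a=3$. So these two pairs need separate graphs.

### 6.3. $(a,u)=(2,1)$: a full $C_{10}\cup P_3$ on the $(7,6)$-array

Take the cycle $r_1c_1r_2c_4r_4c_5r_6c_6r_7c_3r_1$, with weights $2,3,6,8,9,11,12,13,10,4$, and the path $r_3c_2r_5$, with weights $5,7$. Every row $1,\dots,7$ and column $1,\dots,6$ is used once, and the weights are $2,\dots,13$. The ends of the path are $r_3,r_5$.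

### 6.4. $(a,u)=(2,3)$: a full $C_{10}\cup P_7$ on the $(9,8)$-array

Take the cycle $r_1c_1r_2c_2r_7c_7r_8c_8r_9c_4r_1$, with weights $2,3,4,9,14,15,16,17,13,5$, and the path $r_4c_3r_3c_5r_5c_6r_6$, with weights $7,6,8,10,11,12$. Every row $1,\dots,9$ and column $1,\dots,8$ is used once, and the weights are $2,\dots,17$.

### 6.5. Long paths: $u\ge a+2$

The full $C_{4a+2}\cup P_3$ from Section 6.1 with $u=1$ (for $a\ge3$, by Section 6.2) or from Section 6.3 (for $a=2$) has path ends $r_{a+1}$ and $r_{a+3}$. Apply Lemma D with $i'=a+1$ and $s=u-1\ge a+1$. The result is a full graph $C_{4a+2}\cup P_{3+2(u-1)}=C_{4a+2}\cup P_{2u+1}$.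

So for $m=4a+2\ge10$, a full $C_m\cup P_n$ exists for every odd $n\ge3$.

## 7. Hexagons, and the proofs of Theorems 1 and 2

For $m=6$ we would have $a=1$, and (2) would ask for $2\le\rho\le1$. So hexagons are treated directly.

* $n=5$, on the $(6,5)$-array: the cycle $r_1c_1r_3c_4r_4c_2r_1$ (weights $2,4,7,8,6,3$) and the path $r_2c_3r_6c_5r_5$ (weights $5,9,11,10$). All rows and columns are used once, the weights are $2,\dots,11$, and the ends are $r_2,r_5$. So this is full.
* $n=7$, on the $(7,6)$-array: the cycle $r_1c_1r_2c_4r_4c_3r_1$ (weights $2,3,6,8,7,4$) and the path $r_3c_2r_7c_6r_6c_5r_5$ (weights $5,9,13,12,11,10$). All rows and columns are used once and the weights are $2,\dots,13$. So this is full.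
* $n=2u+1\ge9$: apply Lemma D to the case $n=5$ with $i'=2$ and $s=u-2\ge2$.
* $n=3$: here we give a SEM labeling of $C_6\cup C_3$ directly. Label the triangle $5,9,3$, with edge sums $14,12,8$, and the hexagon $1,8,2,4,7,6$ in cyclic order, with edge sums $9,10,6,11,13,7$. The labels are $1,\dots,9$ and the edge sums are $6,\dots,14$, so Fact S applies.

**Proof of Theorem 1.** Necessity is Lemma P together with Proposition 3. Conversely, let $m+n\ge9$ be odd, and name the cycles so that $m$ is even and $n$ is odd. Then $m\ge4$, $n\ge3$ and $(m,n)\ne(4,3)$. If $(m,n)=(6,3)$, use the labeling just given. Otherwise Section 5 (for $4\mid m$), Section 6 (for $m\equiv2\pmod4$, $m\ge10$) or the list above (for $m=6$, $n\ge5$) gives a full graph $\cong C_m\cup P_n$ on the $(r+1,r)$-array with $2r+1=m+n$. By Lemma A, $C_m\cup C_n$ is SEM. $\blacksquare$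

**Proof of Theorem 2.**

**Step 1: existence.** This step treats all $(m,n)\ne(4,3),(6,3)$. The full graphs of Sections 5, 6 and 7 become $\alpha$-labelings by Lemma A′.

**Step 2: nonexistence for $(4,3)$.** An $\alpha$-labeling of $C_4\cup P_3$ would give, by Lemma A′, a full graph, and then by Lemma A a SEM labeling of $C_4\cup C_3$. This contradicts Proposition 3.

**Step 3: nonexistence for $(6,3)$.** By Lemma A′ it is enough to exclude a full $C_6\cup P_3$ on the $(5,4)$-array. Suppose there is one, with path $r_ic_jr_{i'}$ and $i<i'$. By Lemma A, $i+i'=6$, so $(i,i')$ is $(1,5)$ or $(2,4)$. The weights $2$ and $9$ can only be realized by $r_1c_1$ and $r_5c_4$, so these are edges.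

If $(i,i')=(1,5)$, then $r_1$ and $r_5$ have degree $1$ and are both adjacent to $c_j$. The only edge at $r_1$ is $r_1c_1$, so $j=1$. The only edge at $r_5$ is $r_5c_4$, so $j=4$. Contradiction.

So $(i,i')=(2,4)$, and the neighbors of $c_j$ are exactly $r_2$ and $r_4$. Since $c_1$ is adjacent to $r_1$ and $c_4$ to $r_5$, we have $j\ne1,4$. Reversal keeps the graph full, maps $\{r_2,r_4\}$ to itself and exchanges $c_2$ and $c_3$, so assume $j=2$. Weight $3$ must be $r_1c_2$ or $r_2c_1$. The first is impossible because $c_2$ has only the neighbors $r_2,r_4$, and the second because the only neighbor of $r_2$ is $c_2$. Contradiction. $\blacksquare$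

So $C_6\cup C_3$ is SEM, but none of its SEM labelings arises from a full $C_6\cup P_3$ through Lemma A.

## 8. Several copies of $C_m\cup C_n$

For Theorem 3 we start from a SEM labeling $f$ of $G=C_m\cup C_n$ and want to label $s$ copies of $G$, numbered $j=0,\dots,s-1$. It is natural to blow up each label $f(v)$ to a block of $s$ consecutive labels and to distribute this block over the $s$ copies of $v$. The simplest way is to use one permutation $\kappa$ of $\{0,\dots,s-1\}$ for all vertices, giving the $j$-th copy of $v$ the label $s(f(v)-1)+\kappa(j)+1$. Then the $j$-th copy of an edge $uv$ has sum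
$$s\bigl(f(u)+f(v)-2\bigr)+2+2\kappa(j).$$
For $s\ge3$ these sums are not consecutive. The smallest is $M=s(\sigma-2)+2$, and $M+1$ would need $s(f(u)+f(v)-\sigma)+2\kappa(j)=1$ with both terms nonnegative; since $s\geq 3$, the first is $0$, and $2\kappa(j)=1$ is impossible. The trouble is the factor $2$. It disappears if the two ends of an edge use different permutations whose sum again takes consecutive values. An odd cycle cannot be colored with two colors, so we need three permutations, any two of which have this property.

**Proof of Theorem 3.**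

**Step 1: necessity.** If $s(m+n)$ is even, the union is a 2-regular graph of even order, so it is not SEM by Lemma P.

**Step 2: three permutations.** From now on $s(m+n)$ is odd, so $s=2h+1$ and $m+n\ge9$ is odd. This step builds the permutations. For $0\le j\le2h$ put
$$\kappa_1(j)=j,\qquad \kappa_2(j)=\begin{cases}j+h+1,&j\le h-1,\\ j-h,&j\ge h,\end{cases}\qquad \kappa_3(j)=3h-\kappa_1(j)-\kappa_2(j).$$
Clearly $\kappa_1$ is a permutation of $\{0,\dots,2h\}$. So is $\kappa_2$: it maps $0,\dots,h-1$ to $h+1,\dots,2h$, and $h,\dots,2h$ to $0,\dots,h$. The sum $\kappa_1+\kappa_2$ equals $2j+h+1$ for $j\le h-1$, with values $h+1,h+3,\dots,3h-1$, and $2j-h$ for $j\ge h$, with values $h,h+2,\dots,3h$. So it takes every value in $\{h,\dots,3h\}$ once, and $\kappa_3$ is also a permutation of $\{0,\dots,2h\}$. Since $\kappa_1+\kappa_2+\kappa_3=3h$, the sum of any two of the three is $3h$ minus the third. For $h=1$ the values at $j=0,1,2$ are $0,1,2$ for $\kappa_1$, then $2,0,1$ for $\kappa_2$, and $1,2,0$ for $\kappa_3$.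

**Step 3: the labeling.** By Theorem 1, $G$ has a SEM labeling; let $f$ be its restriction to the vertices, with edge sums $\sigma,\dots,\sigma+p-1$, where $p=m+n$. Color $V(G)$ properly with the colors $1,2,3$, which is possible because $G$ is a union of cycles. Label the $j$-th copy of a vertex $v$ of color $c$ by
$$s\bigl(f(v)-1\bigr)+\kappa_c(j)+1 .$$
For fixed $v$, as $j$ varies, these labels fill the block $s(f(v)-1)+1,\dots,sf(v)$. As $f(v)$ runs over $1,\dots,p$, these blocks fill $\{1,\dots,sp\}$. So this is a bijection.

**Step 4: the edge sums.** It remains to check that they are consecutive. Let $uv$ be an edge of $G$, with ends of colors $c\ne c'$, and let $c''$ be the third color. The $j$-th copy of $uv$ has sum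
$$s\bigl(f(u)+f(v)-2\bigr)+2+\kappa_c(j)+\kappa_{c'}(j)=s\bigl(f(u)+f(v)-2\bigr)+2+3h-\kappa_{c''}(j).$$
As $j$ varies, this fills the block of $2h+1=s$ consecutive integers from $s(f(u)+f(v)-2)+2+h$ to $s(f(u)+f(v)-2)+2+3h$. When $f(u)+f(v)$ increases by $1$, the block moves up by $s$, so the next block starts right after the previous one ends. Since $f(u)+f(v)$ runs over $p$ consecutive integers, once each, the edge sums are $sp$ distinct consecutive integers, and Fact S applies. $\blacksquare$
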